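\title{Common zeros of the power sums $p_1$, $p_a$, $p_b$ in three variables}

\begin{abstract}
Let $F_n=x^n+1+(-1)^n(x+1)^n$. We determine $\gcd(F_a,F_b)$ over a field of characteristic zero for all distinct integers $a,b\ge2$: it is an explicit product of powers of $x^2+x+1$ and $x(x+1)$. Consequently the power sums $p_1,p_a,p_b$ form a regular sequence in $K[X,Y,Z]$ if and only if $6\mid ab$, which settles the case of a conjecture of Conca, Krattenthaler and Watanabe in which one exponent equals $1$. The proof bounds the height of a common root from below, shows by an archimedean gap argument that $b\ge 25a$, and derives a contradiction from an explicit Pad\'e identity.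
\end{abstract}

\section{Introduction}

Let $K$ be a field of characteristic zero and let $p_n=X^n+Y^n+Z^n\in K[X,Y,Z]$. A sequence $f_1,f_2,f_3$ in $S=K[X,Y,Z]$ is \emph{regular} if it generates a proper ideal and each $f_i$ is a nonzerodivisor in $S/(f_1,\dots,f_{i-1})$. Three forms of positive degree form a regular sequence if and only if their only common zero over $\overline K$ is the origin, that is, if and only if the three plane curves they define have no common point. For which distinct positive integers $\alpha,\beta,\gamma$ is $p_\alpha,p_\beta,p_\gamma$ regular?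

Three curves in the plane usually have no common point. For $p_1,p_2,p_3$ there is none, since by Newton's identities all elementary symmetric functions of a common zero vanish. Symmetry, however, produces two obstructions. The point $(1,-1,0)$ is a zero of $p_n$ for every odd $n$, and, with $\omega$ a primitive cube root of unity, $(1,\omega,\omega^2)$ is a zero of $p_n$ whenever $3\nmid n$. So regularity forces $6\mid\alpha\beta\gamma$. Since $p_{gn}(X,Y,Z)=p_n(X^g,Y^g,Z^g)$, the triple of exponents $(g\alpha,g\beta,g\gamma)$ behaves as $(\alpha,\beta,\gamma)$ does, and one should assume $\gcd(\alpha,\beta,\gamma)=1$; for instance $(2,6,10)$ is not regular because $(1,3,5)$ is not. Conca, Krattenthaler and Watanabe conjectured that there are no further obstructions: if $\gcd(\alpha,\beta,\gamma)=1$ and $6\mid\alpha\beta\gamma$, then $p_\alpha,p_\beta,p_\gamma$ is a regular sequence.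

This paper treats the case $\gamma=1$. On the line $p_1=0$ put $(X,Y,Z)=(x,1,-1-x)$, so that $p_n$ becomes
\[
F_n=x^n+1+(-1)^n(x+1)^n\in\mathbb Z[x].
\]
The conjecture then reduces to the following statement, which is Conjecture~2.1 of \cite{RS}: \emph{if $a,b\ge2$ are distinct integers with $6\mid ab$, then $\gcd(F_a,F_b)=1$ in $K[x]$.} We prove this by determining the greatest common divisor for all $a\ne b$.

The two obstructions correspond to the roots $0,-1$ and $\omega,\omega^2$. The latter can be double roots: $F_n'(\omega)=n(\omega^{n-1}-\omega^{2(n-1)})$ vanishes when $n\equiv1\pmod 3$. Accordingly, for $n\ge2$ define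
\[
\delta_n\in\{0,1\},\quad \delta_n\equiv n\!\!\pmod 2,\qquad\qquad \varepsilon_n\in\{0,1,2\},\quad \varepsilon_n\equiv -n\!\!\pmod 3 .
\]

\begin{theorem}\label{thm:main}
Let $K$ be a field of characteristic $0$ and let $a\ne b$ be integers $\ge2$. Up to a nonzero constant, in $K[x]$,
\[
\gcd(F_a,F_b)=(x^2+x+1)^{\min(\varepsilon_a,\varepsilon_b)}\,\bigl(x(x+1)\bigr)^{\min(\delta_a,\delta_b)} .
\]
\end{theorem}

\begin{corollary}\label{cor:reg}
Under the same hypotheses, $\gcd(F_a,F_b)=1$ if and only if $ab\equiv0\pmod6$. Equivalently, $p_1,p_a,p_b$ is a regular sequence in $K[X,Y,Z]$ if and only if $6\mid ab$.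
\end{corollary}

\begin{corollary}\label{cor:rec}
Let $u,w\in\mathbb C^*$ and let $(p_n)_{n\ge0}$ be the sequence defined by $p_0=3$, $p_1=0$, $p_2=2u$ and $p_{n+3}=u\,p_{n+1}+w\,p_n$. Then $p_n=0$ for at most one $n\ge2$.
\end{corollary}

Both conditions on $u,w$ are needed in Corollary~\ref{cor:rec}: if $w=0$ then $p_n=0$ for all odd $n$, and if $u=0$ then $p_n=0$ for all $n$ prime to $3$.

Section~\ref{sec:red} removes the forced factors from $F_n$, reduces the three statements to the coprimality of the remaining factors $Q_a$, $Q_b$, and locates the complex roots of $Q_n$. The rest is a Diophantine argument about the point $[X:Y:Z]$ given by a hypothetical common root. Section~\ref{sec:mini} carries the argument out in its simplest instance and isolates the three ingredients needed in general: a lower bound for the height of the point (Section~\ref{sec:height}), the inequality $b\ge25a$ (Section~\ref{sec:gap}), and a Pad\'e approximation argument of Beukers--Schlickewei type (Sections~\ref{sec:pade}--\ref{sec:end}).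

\section{Power sums on the line $X+Y+Z=0$}\label{sec:red}

Let $X+Y+Z=0$ and put
\[
u=-(XY+YZ+ZX),\qquad w=XYZ,
\]
so that $X,Y,Z$ are the roots of $t^3-ut-w$. The points with $u=0$ and with $w=0$ are, up to scaling and permutation, $(1,\omega,\omega^2)$ and $(1,-1,0)$. Each $p_n$ is a polynomial in $u$ and $w$, of weight $n$ when $u$ has weight $2$ and $w$ has weight $3$.

\begin{lemma}\label{lem:factor}
Let $n\ge2$ and $d_n=(n-2\varepsilon_n-3\delta_n)/6$. Then $d_n$ is an integer $\ge0$, and there is a form $\Phi_n(U,V)\in\mathbb Q[U,V]$ of degree $d_n$, all of whose $d_n+1$ coefficients are positive, such that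
\[
p_n=u^{\varepsilon_n}w^{\delta_n}\,\Phi_n(u^3,w^2)\qquad\text{whenever }X+Y+Z=0 .
\]
\end{lemma}

\begin{proof}
The number $n-2\varepsilon_n-3\delta_n$ is divisible by $2$ and by $3$ and is at least $2-4-3=-5$, so $d_n$ is an integer $\ge0$. Since $(1-Xt)(1-Yt)(1-Zt)=1-ut^2-wt^3$,
\[
\sum_{n\ge1}\frac{p_nt^n}n=-\log(1-ut^2-wt^3)=\sum_{m\ge1}\frac{(ut^2+wt^3)^m}m ,
\]
and comparing coefficients of $t^n$ gives
\begin{equation}\label{eq:waring}
p_n=n\sum_{2i+3j=n}\frac{(i+j-1)!}{i!\,j!}\,u^iw^j .
\end{equation}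
The equation $2i+3j=n$ forces $i\equiv-n\pmod3$ and $j\equiv n\pmod2$, so its solutions in integers $i,j\ge0$ are $i=\varepsilon_n+3(d_n-k)$, $j=\delta_n+2k$ with $0\le k\le d_n$.
\end{proof}

Formula \eqref{eq:waring} gives
\begin{gather*}
p_2=2u,\quad p_3=3w,\quad p_4=2u^2,\quad p_5=5uw,\quad p_6=2u^3+3w^2,\quad p_7=7u^2w,\\
p_8=2u(u^3+4w^2),\quad p_9=3w(3u^3+w^2),\quad p_{10}=u^2(2u^3+15w^2),\\
p_{11}=11uw(u^3+w^2).
\end{gather*}
For $(X,Y,Z)=(x,1,-1-x)$ we have $u=x^2+x+1$, $w=-x(x+1)$ and $p_n=F_n$. Put
\[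
Q_n=\Phi_n(u^3,w^2)\in\mathbb Q[x],\qquad\text{so that}\qquad F_n=u^{\varepsilon_n}w^{\delta_n}Q_n .
\]
The polynomials $u$ and $w$ are coprime, because $u+w=1$. Modulo $u$, the polynomial $Q_n$ is a nonzero multiple of $w^{2d_n}$, and modulo $w$ it is a nonzero multiple of $u^{3d_n}$; hence $Q_n$ is coprime to $uw$. The heart of the paper is the following statement.

\begin{proposition}\label{prop:core}
If $2\le a<b$, then $Q_a$ and $Q_b$ have no common root in $\mathbb C$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollaries~\ref{cor:reg} and~\ref{cor:rec} from Proposition~\ref{prop:core}]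
The coprimality relations above give
\[
\gcd(F_a,F_b)=u^{\min(\varepsilon_a,\varepsilon_b)}w^{\min(\delta_a,\delta_b)}\gcd(Q_a,Q_b)
\]
in $\mathbb Q[x]$, and $\gcd(Q_a,Q_b)=1$ by the proposition. The Euclidean algorithm shows that the greatest common divisor does not change when $\mathbb Q$ is replaced by the extension field $K$. This proves the theorem.

We have $\min(\delta_a,\delta_b)=0$ if and only if $ab$ is even, and $\min(\varepsilon_a,\varepsilon_b)=0$ if and only if $3\mid ab$; this is the first claim of Corollary~\ref{cor:reg}. If $6\mid ab$, a nonzero common zero of $p_1,p_a,p_b$ over $\overline K$ can be permuted and scaled so that $Y=1$, and then $X$ is a common root of the coprime polynomials $F_a,F_b$, which is impossible. If $6\nmid ab$, then $ab$ is odd or $3\nmid ab$, and $(1,-1,0)$ or $(1,\omega,\omega^2)$ is a common zero.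

For Corollary~\ref{cor:rec} let $X,Y,Z$ be the roots of $t^3-ut-w$; they are nonzero since $w\ne0$. Their power sums have the initial values $3,0,2u$ and satisfy the recurrence, so they are the given $p_n$. If $p_a=p_b=0$ with $2\le a<b$, then $x=X/Y$ is a common root of $F_a$ and $F_b$ at which $x^2+x+1=u/Y^2$ and $-x(x+1)=w/Y^3$ are nonzero, hence a common root of $Q_a$ and $Q_b$.
\end{proof}

\begin{remark}
Characteristic zero cannot be dropped. In characteristic $5$ the formulas above give $F_6=2(u^3-w^2)$ and $F_8=2u(u^3-w^2)$, although $6\mid 6\cdot8$.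
\end{remark}

For a triple with $X+Y+Z=0$ and $uw\ne0$, the quantity
\[
T=u^3/w^2
\]
is unchanged by scaling and permutation, and $p_n=0$ if and only if $\Phi_n(T,1)=0$. The polynomial $\Phi_n(T,1)$ has degree $d_n$. Thus $Q_n$ is constant for $n=2,3,4,5,7$, and at a root of $Q_n$
\begin{equation}\label{eq:T}
T=-\tfrac32,\ -4,\ -\tfrac13,\ -\tfrac{15}2\qquad\text{for } n=6,\ 8,\ 9,\ 10\text{ respectively.}
\end{equation}
These values are real and negative. For real $u<0$ and real $w\neq0$ the function $t^3-ut-w$ is increasing, so the cubic has one real root and a pair of conjugate roots, which can be scaled to lie on the unit circle. The next lemma says that all roots of all $Q_n$ are of this kind.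

\begin{lemma}\label{lem:shape}
Let $n\ge2$ and let $(X,Y,Z)\in\mathbb C^3$ satisfy $X+Y+Z=0$, $uw\ne0$ and $p_n=0$. Then, up to permutation and a common nonzero factor, $(X,Y,Z)$ equals
\[
(\zeta,\bar\zeta,-c),\qquad \zeta=e^{i\varphi},\quad \tfrac\pi3<\varphi<\tfrac\pi2,\quad c=2\cos\varphi\in(0,1),
\]
and $T=-(1-c^2)^3/c^2$.
\end{lemma}

\begin{proof}
We find $d_n$ roots of $\Phi_n(T,1)$ among the triples $(\zeta,\bar\zeta,-c)$ by counting sign changes. For such a triple, $p_1=0$, $u=c^2-1$, $w=-c$, so $uw\neq0$ and $T=-(1-c^2)^3/c^2$, which is a strictly increasing function of $c\in(0,1)$. Moreover $p_n=2\cos n\varphi+(-c)^n$. At $\varphi=j\pi/n$ with $j\in\mathbb Z$ and $n/3\le j\le n/2$ we have $c\in[0,1]$ and $2\cos n\varphi=2(-1)^j$, so $p_n$ has the sign of $(-1)^j$. Hence $p_n$ vanishes in each open interval between consecutive points of this form. The number of intervals is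
\[
\lfloor n/2\rfloor-\lceil n/3\rceil=\frac{n-\delta_n}2-\frac{n+\varepsilon_n}3=d_n .
\]
We obtain $d_n$ distinct angles in $(\frac\pi3,\frac\pi2)$ and so $d_n$ distinct roots of $\Phi_n(T,1)$, which are all of its roots.

It remains to see that $T$ determines the triple. Let $(X',Y',Z')$ be the triple just found with $u'^3/w'^2=u^3/w^2$, and let $\lambda=wu'/(uw')$. Then $\lambda^2u'=w^2u'^3/(u^2w'^2)=u$ and $\lambda^3w'=w^3u'^3/(u^3w'^2)=w$. So $X,Y,Z$ and $\lambda X',\lambda Y',\lambda Z'$ are both the list of roots of $t^3-ut-w$.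
\end{proof}

We call $(\zeta,\bar\zeta,-c)$ the \emph{standard form} of the triple. As $c\to0$ it tends to $(i,-i,0)$, where $w=0$; as $c\to1$ it tends to a point where $u=0$.

\section{Heights, and the method in its simplest case}\label{sec:mini}

\subsection*{Heights}
Let $E$ be a number field. Each place $v$ of $E$ lies above a prime $p$ or above $p=\infty$; let $|\cdot|_v$ be the absolute value of $v$ that extends the usual absolute value of $\mathbb Q_p$ (with $\mathbb Q_\infty=\mathbb R$ and $|p|_p=1/p$), and let $\mu_v=[E_v:\mathbb Q_p]/[E:\mathbb Q]$. For $v\mid\infty$ we have $|y|_v=|\sigma(y)|$ for an embedding $\sigma:E\to\mathbb C$; for $v\nmid\infty$ the ultrametric inequality $|y+y'|_v\le\max(|y|_v,|y'|_v)$ holds. We use two standard facts: $\sum_{v\mid p}\mu_v=1$ for every $p\le\infty$, and the product formula $\sum_v\mu_v\log|y|_v=0$ for $y\in E^*$. The \emph{height} of a nonzero vector $\mathbf y=(y_1,y_2,y_3)\in E^3$ is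
\[
h(\mathbf y)=\sum_v\mu_v\log\max_i|y_i|_v .
\]
By the product formula $h(\lambda\mathbf y)=h(\mathbf y)$ for $\lambda\in E^*$, and from the definition $h(y_1^n,y_2^n,y_3^n)=n\,h(\mathbf y)$. For coprime integers $y_i$ the height is $\log\max|y_i|$.

\begin{lemma}\label{lem:forms}
Let $\Psi_1,\Psi_2,\Psi_3\in\mathbb Z[X,Y,Z]$ be forms of degree $D$, and suppose that for each $i$ the absolute values of the coefficients of $\Psi_i$ have sum at most $\Lambda$. If the $\Psi_i(\mathbf y)$ are not all zero, then $h\bigl(\Psi_1(\mathbf y),\Psi_2(\mathbf y),\Psi_3(\mathbf y)\bigr)\le D\,h(\mathbf y)+\log\Lambda$.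
\end{lemma}

\begin{proof}
With $M_v=\max_i|y_i|_v$ we have $|\Psi_i(\mathbf y)|_v\le M_v^D$ for $v\nmid\infty$ and $|\Psi_i(\mathbf y)|_v\le\Lambda M_v^D$ for $v\mid\infty$. Sum the logarithms with weights $\mu_v$ and use $\sum_{v\mid\infty}\mu_v=1$.
\end{proof}

\subsection*{The case $b<2a$}
Suppose that $2\le a<b$ and that $x\in\mathbb C$ is a common root of $Q_a$ and $Q_b$. Then $x$ is algebraic. Let $E=\mathbb Q(x)$, $(X,Y,Z)=(x,1,-1-x)$ and $h=h(X,Y,Z)$. Put $r=b-a\ge1$. The equations $p_a=0$ and $p_b=0$ say that $(X^a,Y^a,Z^a)$ is orthogonal, for the bilinear dot product on $E^3$, to both $(1,1,1)$ and $(X^r,Y^r,Z^r)$. These two vectors are linearly independent, because by Lemma~\ref{lem:shape} the numbers $|X|,|Y|,|Z|$ are not all equal. The vectors orthogonal to two independent vectors of $E^3$ are the multiples of their cross product, so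
\[
(X^a,Y^a,Z^a)\quad\text{is proportional to}\quad(Z^r-Y^r,\ X^r-Z^r,\ Y^r-X^r).
\]
The left side has height $ah$; by Lemma~\ref{lem:forms} the right side has height at most $rh+\log2$. Therefore $(2a-b)h\le\log2$. We shall see in Proposition~\ref{prop:height} that $h>0.191$, so $2a-b<3.7$ and $b\ge2a-3$. A vector of large height cannot be written by forms of much lower degree with small coefficients: this is the whole mechanism.

\subsection*{Larger $b$}
To reach larger $b$ we replace $A+B+C=0$, where $(A,B,C)=(X^a,Y^a,Z^a)$, by a relation among higher powers of $A,B,C$ whose coefficients have low degree. The first one comes from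
\begin{equation}\label{eq:N1}
A^3(B-C)+B^3(C-A)+C^3(A-B)=-(A-B)(B-C)(C-A)(A+B+C).
\end{equation}
A count of dimensions tells how far one can go. On the line $A+B+C=0$, three forms of degree $N$ have $3(N+1)$ coefficients, and a relation $A^m\Psi_1+B^m\Psi_2+C^m\Psi_3=0$ imposes $N+m+1$ linear conditions, so a nonzero solution exists if $m\le2N+1$. Lemma~\ref{lem:pade} gives the solution for $m=2N+1$ explicitly, with coefficient sum $S_N=\binom{3N+1}N$. For $b=(2N+1)a+r$ with $r\ge0$ the argument above then yields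
\[
(2N+1)ah\le(aN+r)h+\log(2S_N),
\]
provided the two vectors involved are independent. Choosing $N$ as large as possible makes $r<2a$, and we obtain $(N-1)\,ah<\log(2S_N)$. Now $S_{N+1}/S_N$ tends to $27/4$, so this is a contradiction when $ah$ exceeds $\log\frac{27}4=1.909\ldots$ by a fixed margin and $N$ is large. For small $N$ there is no contradiction (for $N\le1$ the inequality is empty). Three things are therefore needed:
\begin{enumerate}
\item[(i)] a lower bound for $ah$ above $\log\frac{27}4$; we prove $ah>2.01$;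
\item[(ii)] a separate argument excluding small $N$; we prove $b\ge25a$, so that $N\ge12$;
\item[(iii)] the relation itself and the linear independence.
\end{enumerate}

\section{A lower bound for the height}\label{sec:height}

In this section $a\ge2$ and $x$ is a root of $Q_a$; the exponent $b$ plays no role. As $Q_a$ is not constant, $a=6$ or $a\ge8$. Let $E=\mathbb Q(x)$, $(X,Y,Z)=(x,1,-1-x)$, $h=h(X,Y,Z)$, and let $u,w,T\in E^*$ be the corresponding values. Let $M_v$ and $m_v$ be the largest and the smallest of $|X|_v,|Y|_v,|Z|_v$, and let $q_v=m_v/M_v\in(0,1]$. Every conjugate of $x$ is a root of $Q_a$, so Lemma~\ref{lem:shape} applies at every $v\mid\infty$. We write $c_v$ for the parameter of the standard form, so that $q_v=c_v$, and put $s_v=c_v^2\in(0,1)$. Then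
\begin{equation}\label{eq:arch}
|u|_v=(1-s_v)M_v^2,\qquad |T|_v=(1-s_v)^3/s_v\qquad(v\mid\infty).
\end{equation}
The contribution of the finite places is measured by
\[
f=\sum_{v\nmid\infty}\mu_v\log(1/q_v)\ \ge0 .
\]

The two degenerate points $(1,-1,0)$ and $(1,\omega,\omega^2)$ have height zero, so a lower bound must use both $w\ne0$ and $u\ne0$. The product formula for $w$ makes $h$ large when the $s_v$ are near $0$, and the product formula for $u$ makes $h$ large when they are near $1$.

\begin{lemma}\label{lem:prod}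
With $\log^+=\max(\log,0)$,
\begin{align}
6h&=2f+\sum_{v\mid\infty}\mu_v\log\frac1{s_v},\label{eq:w}\\
2h&\ge\sum_{v\mid\infty}\mu_v\log\frac1{1-s_v},\label{eq:u}\\
2f&\ge\sum_{v\nmid\infty}\mu_v\log^+|T|_v .\label{eq:fT}
\end{align}
Moreover there is a place $v\mid\infty$ with $|T|_v\ge e^{-2f}$.
\end{lemma}

\begin{proof}
At every place the two largest of $|X|_v,|Y|_v,|Z|_v$ coincide: for $v\nmid\infty$ by the ultrametric inequality applied to $X+Y+Z=0$, for $v\mid\infty$ by Lemma~\ref{lem:shape}. Hence $|w|_v=M_v^3q_v$, and the product formula for $w$ reads $3h=\sum_v\mu_v\log(1/q_v)$. Doubling gives \eqref{eq:w}. For $v\nmid\infty$ we have $|u|_v\le M_v^2$; with \eqref{eq:arch} the product formula for $u$ gives $0\le2h+\sum_{v\mid\infty}\mu_v\log(1-s_v)$, which is \eqref{eq:u}. Also $|T|_v=|u|_v^3/|w|_v^2\le q_v^{-2}$ for $v\nmid\infty$, and $q_v^{-2}\ge1$; this gives \eqref{eq:fT}. By the product formula for $T$ and \eqref{eq:fT}, $\sum_{v\mid\infty}\mu_v\log|T|_v\ge-2f$. The left side is a weighted mean of the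 numbers $\log|T|_v$, so one of them is at least $-2f$.
\end{proof}

To pass from $|T|_v$ to $s_v$ we use that $s\mapsto(1-s)^3-\lambda s$ is decreasing for $\lambda>0$:
\begin{equation}\label{eq:mono}
\text{if }\ (1-s)^3\ge\lambda s\ \text{ and }\ (1-s_0)^3<\lambda s_0,\ \text{ then }\ s<s_0 .
\end{equation}
If $T$ is one of the rational numbers \eqref{eq:T}, all $s_v$ equal the solution $s$ of $(1-s)^3=|T|s$, and \eqref{eq:mono} gives
\begin{equation}\label{eq:s}
s<0.266,\ 0.2,\ 0.5,\ 0.2\qquad\text{for } a=6,\ 8,\ 9,\ 10,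
\end{equation}
because $0.734^3<0.3955<0.399=\frac32\cdot0.266$, $\ 0.8^3=0.512<0.8=4\cdot0.2$, $\ 0.5^3<\frac13\cdot0.5$ and $0.8^3<\frac{15}2\cdot0.2$.

\begin{proposition}\label{prop:height}
Let $\kappa\in(0,1)$ be defined by $\kappa^3+\kappa=1$. Then $h\ge\frac12\log\frac1\kappa>0.191$, and $ah>2.01$.
\end{proposition}

\begin{proof}
If all $s_v$ were equal to one number $s$, then \eqref{eq:w} and \eqref{eq:u} would give $h\ge\max\bigl(\frac16\log\frac1s,\frac12\log\frac1{1-s}\bigr)$, and this maximum is smallest when $s=(1-s)^3$, that is, when $s=\kappa^3$, $1-s=\kappa$. For unequal $s_v$ we take the combination of the two inequalities that is minimized at this point. For $\alpha,s\in(0,1)$, concavity of the logarithm gives $\alpha\log\frac s\alpha+(1-\alpha)\log\frac{1-s}{1-\alpha}\le\log1=0$, which is Gibbs' inequality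
\[
\alpha\log\frac1s+(1-\alpha)\log\frac1{1-s}\ge\alpha\log\frac1\alpha+(1-\alpha)\log\frac1{1-\alpha}.
\]
Take $\alpha=\kappa^3$, $1-\alpha=\kappa$. Adding $\kappa^3$ times \eqref{eq:w}, with $f\ge0$ discarded, and $\kappa$ times \eqref{eq:u} gives $(6\kappa^3+2\kappa)h\ge(3\kappa^3+\kappa)\log\frac1\kappa$, that is, $h\ge\frac12\log\frac1\kappa$. Since $0.6824^3+0.6824>1$ we have $\kappa<0.6824$, and so $h>0.191$. For $a\ge11$ this gives $ah>2.1$.

For $a\in\{6,8,9,10\}$ this bound is too weak, but $T$ is a known rational number. The right side of \eqref{eq:fT} equals $\sum_p\log^+|T|_p=\log\operatorname{den}(T)$, where $\operatorname{den}(T)=2,1,3,2$ is the denominator of $T$. So \eqref{eq:w} gives $ah\ge\frac a6\log(\operatorname{den}(T)/s)$, and by \eqref{eq:s}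
\[
ah>\log\tfrac2{0.266}>\log7.51>2.01,\qquad \tfrac43\log5>2.1,\qquad \tfrac32\log6>2.6,\qquad \tfrac53\log10>3
\]
for $a=6,8,9,10$ respectively.
\end{proof}

\begin{remark}
The bound $h\ge\frac12\log\frac1\kappa$ is attained for $a=11$. Here $T=-1$, so up to scaling the triple consists of the roots of $t^3+t-1$. These are units, so $M_v=1$ at finite places. They are the real root $\kappa$ and two conjugate roots of modulus $\kappa^{-1/2}$, so $M_v=\kappa^{-1/2}$ at all infinite places and $h=\frac12\log\frac1\kappa$.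
\end{remark}

\section{The gap between $a$ and $b$}\label{sec:gap}

From now on we assume, for a contradiction, that $2\le a<b$ and that $x$ is a common root of $Q_a$ and $Q_b$. We keep the notation of Section~\ref{sec:height} and put $g=\gcd(a,b)$.

In standard form $p_n=0$ reads $2\cos n\varphi=-(-c)^n$. The right side is exponentially small, so $\varphi/\pi$ is very close to a fraction with denominator $2n$. Two different fractions with denominators $2a$ and $2b$ are at distance at least $1/(2ab)$, so $b$ must be exponentially large in $a$.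

\begin{lemma}\label{lem:gap}
At every $v\mid\infty$ we have $(a+b)c_v^a>3$. If $a$ and $b$ are both odd, then $(a+b)c_v^a>6g$.
\end{lemma}

\begin{proof}
Write $c=c_v$. We have $|\cos a\varphi|=c^a/2$ and $|\cos b\varphi|=c^b/2$. The distance from a real number $\theta$ to the nearest odd multiple of $\pi/2$ is $\arcsin|\cos\theta|$. So for some integers $j,j'$,
\[
\Bigl|\varphi-\frac{(2j+1)\pi}{2a}\Bigr|=\frac1a\arcsin\frac{c^a}2,\qquad
\Bigl|\varphi-\frac{(2j'+1)\pi}{2b}\Bigr|=\frac1b\arcsin\frac{c^b}2 .
\]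
Since $a<b$ and $0<c<1$, the first distance is larger than the second, so the two fractions differ and the integer $D=(2j+1)b-(2j'+1)a$ is nonzero. Thus $|D|\ge1$. If $a,b$ are odd, then $D$ is even and divisible by the odd number $g$, so $|D|\ge2g$. The function $y\mapsto\arcsin(y/2)$ is convex on $[0,1]$ with values $0$ and $\pi/6$ at the ends, so it is at most $\pi y/6$. The triangle inequality gives $\frac{\pi|D|}{2ab}\le\frac\pi6\bigl(\frac{c^a}a+\frac{c^b}b\bigr)$, that is, $3|D|\le bc^a+ac^b<(a+b)c^a$.
\end{proof}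

For $a=6$, \eqref{eq:s} gives $c^6=s^3<0.018822$, so $6+b>3/0.018822>159$ and $b\ge154$. For large $a$, Lemma~\ref{lem:gap} is useless at places where $c_v$ is close to $1$, and such places occur among the roots found in Lemma~\ref{lem:shape}. We need one place at which $c_v$ is bounded away from $1$. Lemma~\ref{lem:prod} provides a place with $|T|_v\ge e^{-2f}$, which suffices once $f$ is bounded from above.

\begin{lemma}\label{lem:local}
Let $v$ be a place above a prime $p$ with $q_v<1$, and let $n\ge2$ satisfy $p_n(X,Y,Z)=0$. If $n$ is even, then $p=2$ and $\log(1/q_v)\le\frac12\log2$. If $n$ is odd, then $p\mid n$ and $\log(1/q_v)\le\frac{\log p}{p-1}$.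
\end{lemma}

\begin{proof}
Let $\operatorname{ord}$ be the additive valuation at $v$ with $\operatorname{ord}(p)=1$. The two largest coordinates have the same absolute value, so after permuting and scaling the triple is $(-1-y,1,y)$ with $y\ne0$, $\ell=\operatorname{ord}(y)>0$ and $\log(1/q_v)=\ell\log p$. The hypothesis is $(-1)^n(1+y)^n+1+y^n=0$.

Let $n$ be even. Then $2+\sum_{k=1}^{n-1}\binom nky^k+2y^n=0$. All terms after the first have positive valuation, so $\operatorname{ord}(2)>0$ and $p=2$. If $\ell>\frac12$, all terms after the first have valuation $>1$: the term $ny$ because $n$ is even, and the terms with $k\ge2$ because $2\ell>1$. Then the sum has valuation $1$ and cannot vanish. So $\ell\le\frac12$.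

Let $n$ be odd. Then $\sum_{k=1}^n\binom nky^k=y^n$. If $p\nmid n$, the term $ny$ has valuation $\ell$ and the other terms on the left have valuation $\ge2\ell$, so $\ell=n\ell$, which is false. Hence $p\mid n$. For every integer $k\ge1$ we have $\operatorname{ord}(k)\le\frac{k-1}{p-1}$, because $p^e\mid k$ implies $k\ge p^e\ge1+e(p-1)$. Suppose $\ell>\frac1{p-1}$. For $k\ge2$, the identity $\binom nk=\frac nk\binom{n-1}{k-1}$ gives
\[
\operatorname{ord}\Bigl(\binom nky^k\Bigr)\ge\operatorname{ord}(n)-\frac{k-1}{p-1}+k\ell>\operatorname{ord}(n)+\ell .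
\]
So the left side has valuation $\operatorname{ord}(n)+\ell$, and $\operatorname{ord}(n)=(n-1)\ell>\frac{n-1}{p-1}\ge\operatorname{ord}(n)$, a contradiction. Hence $\ell\le\frac1{p-1}$.
\end{proof}

Apply the lemma with $n=a$ and $n=b$, and use $\sum_{v\mid p}\mu_v=1$. If $a$ or $b$ is even, only places above $2$ contribute to $f$. If both are odd, only places above the odd primes $p\mid g$ contribute, and $\frac1{p-1}\le\frac12$. Therefore
\begin{equation}\label{eq:f}
2f\le\log2\ \text{ if $ab$ is even},\qquad 2f\le\sum_{p\mid g}\frac{2\log p}{p-1}\le\log g\ \text{ if $ab$ is odd}.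
\end{equation}
When $ab$ is odd the bound for $f$ deteriorates as $g$ grows; the factor $g$ in Lemma~\ref{lem:gap} compensates for this.

\begin{proposition}\label{prop:gap}
We have $b\ge25a$, and there is a place $v\mid\infty$ with $c_v^a\le\frac15$.
\end{proposition}

\begin{proof}
Let $v\mid\infty$ be a place with $|T|_v\ge e^{-2f}$, let $s=s_v$ and $\tau=c_v^a=s^{a/2}$.

\emph{Case I: $ab$ is even.} By \eqref{eq:f}, $|T|_v\ge\frac12$; in particular $a\ne9$ by \eqref{eq:T}. We show $3/\tau\ge26a$. Then Lemma~\ref{lem:gap} gives $a+b>26a$, and $\tau\le3/156<\frac15$.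
\begin{itemize}
\item $a=6$: as computed above, $3/\tau>159>156$.
\item $a=8,10$: by \eqref{eq:s}, $3/\tau>3\cdot5^4=1875>208$ and $3/\tau>3\cdot5^5=9375>260$.
\item $a\ge11$: from $(1-s)^3\ge s/2$ and $0.58^3<0.21$ we get $s<0.42$ by \eqref{eq:mono}, so $3/\tau>3\cdot0.42^{-a/2}$. For $a=11$ we have $0.42^{5.5}<0.00848$ and $3/0.00848>353>286$. Replacing $a$ by $a+1$ multiplies $0.42^{-a/2}$ by more than $1.5$ and $26a$ by at most $\frac{12}{11}$.
\end{itemize}

\emph{Case II: $ab$ is odd.} Then $a\ge9$, $g$ is odd, $a=gm$ with $m$ odd, and $(1-s)^3\ge s/g$ by \eqref{eq:f}. We show $1/\tau\ge5$ and $1/\tau\ge\frac{13}3m$; the latter and Lemma~\ref{lem:gap} give $a+b>6g/\tau\ge26a$.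
\begin{itemize}
\item $g=1$, $m=a$: $0.68^3<0.32$ gives $s<0.32$. For $a=9$ we have $0.32^{-4.5}>168>39$. Replacing $a$ by $a+2$ multiplies $0.32^{-a/2}$ by more than $3$ and $\frac{13}3a$ by at most $\frac{11}9$.
\item $g=3$, $m=a/3$: $0.53^3<0.47/3$ gives $s<0.47$. For $a=9$ we have $0.47^{-4.5}>29>13$. Replacing $a$ by $a+2$ multiplies $0.47^{-a/2}$ by more than $2$ and $\frac{13}9a$ by at most $\frac{11}9$.
\item $g\ge5$: we claim $1-s\ge(2g)^{-1/3}$. Otherwise $1-s<10^{-1/3}<\frac12$, so $s>\frac12$ and $(1-s)^3<\frac1{2g}<\frac sg$, a contradiction. Since $s\le e^{-(1-s)}$,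
\[
1/\tau\ge e^{a(1-s)/2}\ge\exp\bigl(m\,g^{2/3}/2^{4/3}\bigr).
\]
We have $2^{4/3}<2.52$, $9^{2/3}>4.32$ and $5^{2/3}>2.92$. If $g\ge9$, then $1/\tau\ge e^{1.71m}>5.5^m\ge5.5\,m$. If $g\in\{5,7\}$, then $m\ge3$ because $a\ge9$ and $m$ is odd, and from $e^{3.45}>31$, $e^{1.15}>3$ we get $1/\tau\ge e^{1.15m}>31\cdot3^{m-3}\ge\frac{31}3m$.
\end{itemize}
In each subcase both inequalities hold.
\end{proof}

\section{The Pad\'e identity}\label{sec:pade}

For $N\ge1$ and $0\le k\le N$ put $\sigma_k=\binom{2N-k}N\binom{N+k}N$, and let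
\[
P_N(y,z)=\sum_{k=0}^N(-1)^k\sigma_k\,y^{N-k}z^k,\qquad S_N=\sum_{k=0}^N\sigma_k .
\]
Since $\sigma_k=\sigma_{N-k}$, we have $P_N(z,y)=(-1)^NP_N(y,z)$. The expansion $(1-\rho)^{-N-1}=\sum_k\binom{N+k}N\rho^k$ shows that $S_N$ is the coefficient of $\rho^N$ in $(1-\rho)^{-2N-2}$, so $S_N=\binom{3N+1}N$. For $N=1$ we have $P_1=2(y-z)$, and the next lemma is \eqref{eq:N1}.

\begin{lemma}\label{lem:pade}
If $A+B+C=0$, then
\[
A^{2N+1}P_N(B,C)+B^{2N+1}P_N(C,A)+C^{2N+1}P_N(A,B)=0 .
\]
\end{lemma}

\begin{proof}
This is a polynomial identity, so we may take $A,B,C\in\mathbb C$. The condition $A+B+C=0$ says that the path $0\to A\to-B\to0$ is a closed triangle with side vectors $A,C,B$. We integrate around it the polynomial $q(t)=t^N(t-A)^N(t+B)^N$, which vanishes to order $N$ at each vertex. Along a side, the two factors belonging to its endpoints and $dt$ together produce the $(2N+1)$st power of the side vector. Since $q$ has a primitive, $\int_0^Aq+\int_A^{-B}q+\int_{-B}^0q=0$. Parametrize the sides by $s\in[0,1]$: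
\[
\begin{array}{llll}
t=As: & t=As, & t-A=-A(1-s), & t+B=B(1-s)-Cs;\\
t=A+Cs: & t=A(1-s)-Bs, & t-A=Cs, & t+B=-C(1-s);\\
t=-B(1-s): & t=-B(1-s), & t-A=C(1-s)-As, & t+B=Bs.
\end{array}
\]
The three integrals are $(-1)^N$ times $A^{2N+1}J(B,C)$, $C^{2N+1}J(A,B)$ and $B^{2N+1}J(C,A)$, where
\[
J(y,z)=\int_0^1s^N(1-s)^N\bigl(y(1-s)-zs\bigr)^N\,ds .
\]
Expanding the last factor and using $\int_0^1s^{i}(1-s)^{j}ds=i!\,j!/(i+j+1)!$ we find
\[
J(y,z)=\sum_{k=0}^N(-1)^k\binom Nk\frac{(N+k)!\,(2N-k)!}{(3N+1)!}\,y^{N-k}z^k=\frac{N!^3}{(3N+1)!}\,P_N(y,z).\qedhere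
\]
\end{proof}

With $(A,B,C)=(-1-z,1,z)$ the lemma says that $P_N(z,-1-z)/P_N(1,z)$, a quotient of polynomials of degree at most $N$, agrees with $(1+z)^{2N+1}$ up to $O(z^{2N+1})$. This is the Pad\'e approximation behind the name.

\section{A comparison of two values of $P_N$}\label{sec:indep}

The independence required in (iii) of Section~\ref{sec:mini} will be checked at one infinite place, by comparing sizes. Let $(A,B,C)=(\zeta^a,\bar\zeta^a,(-c)^a)$ with $c^a$ small. In the limit $C=0$, $B=-A$ we have $|P_N(A,B)|=S_N$ and $|P_N(B,C)|=\binom{2N}N$, and the first is larger by a factor at least $(3/2)^N$. For $C\ne0$ the terms of $P_N(A,B)$ acquire phases that grow with $N$, and $N$ is unbounded while $C$ is fixed, so the cancellation has to be controlled. This is possible because $P_N(A,\bar A)$ is a value of a Gegenbauer polynomial.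

Recall that for $\lambda>0$ the Gegenbauer polynomials are defined by $(1-2\xi\rho+\rho^2)^{-\lambda}=\sum_{n\ge0}C_n^{(\lambda)}(\xi)\rho^n$. The polynomial $G=C_N^{(\lambda)}$ has degree $N$; its zeros are real, simple, lie in $(-1,1)$ and are symmetric about $0$ \cite[\S\S3.3, 4.7]{Sz}; and it satisfies \cite[(4.7.5)]{Sz}
\begin{equation}\label{eq:ode}
(1-\xi^2)G''-(2\lambda+1)\xi G'+N(N+2\lambda)G=0 .
\end{equation}
We take $\lambda=N+1$. Since $1-2\rho\cos\theta+\rho^2=(1-\rho e^{i\theta})(1-\rho e^{-i\theta})$, extracting the coefficient of $\rho^N$ gives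
\begin{equation}\label{eq:geg}
G(\cos\theta)=\sum_{k=0}^N\sigma_k\,e^{i(N-2k)\theta},\qquad G(1)=S_N .
\end{equation}
The value $G(\cos\theta)$ for small $\theta$ stays comparable to $G(1)$ if the zeros of $G$ keep a distance from $\pm1$ that does not depend on $N$.

\begin{lemma}\label{lem:zeros}
Every zero $\xi_0$ of $G=C_N^{(N+1)}$ satisfies $1-\xi_0^2>\dfrac{N(N+1)}{(2N+1)^2}>\dfrac15$.
\end{lemma}

\begin{proof}
Let $\lambda=N+1$ and $\psi(\theta)=G(\cos\theta)$. Then $\psi'=-\sin\theta\,G'$ and $\psi''=\sin^2\theta\,G''-\cos\theta\,G'$, so \eqref{eq:ode} becomes $\psi''+2\lambda\cot\theta\,\psi'+N(N+2\lambda)\psi=0$. To remove the first-order term put $y=\sin^\lambda\theta\cdot\psi$. Then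
\[
y''=\sin^\lambda\theta\,\bigl(\psi''+2\lambda\cot\theta\,\psi'+(\lambda(\lambda-1)\cot^2\theta-\lambda)\psi\bigr)
=\Bigl(\frac{\lambda(\lambda-1)}{\sin^2\theta}-(N+\lambda)^2\Bigr)y ,
\]
where $\lambda(\lambda-1)=N(N+1)$ and $N+\lambda=2N+1$. Suppose the first inequality fails for some zero. By symmetry it fails for a zero $\cos\theta_0$ with $\theta_0\in(0,\frac\pi2]$, and hence for the smallest zero $\theta_1>0$ of $\psi$: $\sin^2\theta_1\le N(N+1)/(2N+1)^2$. On $(0,\theta_1)$ the bracket is positive, and $y>0$ because $\psi(0)=S_N>0$. So $y$ is convex on $[0,\theta_1]$ with $y(0)=y(\theta_1)=0$, which forces $y\le0$, a contradiction. Finally $\frac{(2N+1)^2}{N(N+1)}=4+\frac1{N(N+1)}<5$.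
\end{proof}

\begin{lemma}\label{lem:compare}
Let $(\zeta,\bar\zeta,-c)$ be a triple in standard form with $p_a=0$ and $\tau=c^a\le\frac15$, and let $(A,B,C)=(\zeta^a,\bar\zeta^a,(-c)^a)$. Then $|P_N(A,B)|>|P_N(B,C)|$ for all $N\ge1$.
\end{lemma}

\begin{proof}
\emph{Upper bound.} We have $|B|=1$, $|C|=\tau$, and
\[
\binom{2N-k}N\Big/\binom{2N}N=\prod_{i=0}^{k-1}\frac{N-i}{2N-i}\le2^{-k}.
\]
Therefore
\[
|P_N(B,C)|\le\sum_{k=0}^N\sigma_k\tau^k\le\binom{2N}N\sum_{k\ge0}\binom{N+k}N\Bigl(\frac\tau2\Bigr)^k\le\binom{2N}N\,0.9^{-N-1}.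
\]

\emph{Lower bound.} As in the proof of Lemma~\ref{lem:gap}, $a\varphi=(2j+1)\frac\pi2+\eta$ with $j\in\mathbb Z$, $|\eta|\le\frac\pi2$ and $|\sin\eta|=\tau/2$. So $A=i^{2j+1}e^{i\eta}$, $B=A^{-1}$, and $A^{N-2k}=i^{(2j+1)N}(-1)^ke^{i(N-2k)\eta}$. The signs $(-1)^k$ cancel those in $P_N$, and \eqref{eq:geg} gives $|P_N(A,B)|=|G(\cos\eta)|$. Factor $G$ and pair the zeros $\pm\xi_0$. The quotient $G(\cos\eta)/G(1)$ is a product of $\lfloor N/2\rfloor$ factors
\[
\frac{\cos^2\eta-\xi_0^2}{1-\xi_0^2}=1-\frac{\sin^2\eta}{1-\xi_0^2}\ge1-\frac54\tau^2\ge0.95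
\]
(by Lemma~\ref{lem:zeros}) and, if $N$ is odd, the factor $\cos\eta\ge\sqrt{0.99}>\sqrt{0.95}$ from the zero at $0$. Hence $|P_N(A,B)|\ge0.95^{N/2}S_N$.

\emph{Comparison.} We have $S_N/\binom{2N}N=\prod_{i=0}^{N-1}\frac{3N+1-i}{2N-i}\ge(\frac32)^N$, since $2(3N+1-i)\ge3(2N-i)$. Thus the lower bound divided by the upper bound is at least $0.9\,(1.5\cdot0.9\cdot\sqrt{0.95})^N\ge0.9\cdot1.3^N>1$.
\end{proof}

\section{Proof of Proposition~\ref{prop:core}}\label{sec:end}

Let $x$ be a common root of $Q_a$ and $Q_b$ with $2\le a<b$, in the notation of Sections~\ref{sec:height} and~\ref{sec:gap}. Put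
\[
N=\Bigl\lfloor\frac{b-a}{2a}\Bigr\rfloor,\qquad r=b-(2N+1)a ,
\]
so that $0\le r<2a$, and $N\ge12$ by Proposition~\ref{prop:gap}. Let $(A,B,C)=(X^a,Y^a,Z^a)$ and consider the vectors in $E^3$
\begin{gather*}
\mathbf P=\bigl(P_N(B,C),\,P_N(C,A),\,P_N(A,B)\bigr),\qquad \mathbf R=(X^r,Y^r,Z^r),\\
\mathbf V=(A^{2N+1},B^{2N+1},C^{2N+1}).
\end{gather*}
Since $A+B+C=p_a=0$, Lemma~\ref{lem:pade} gives $\mathbf P\cdot\mathbf V=0$, and $\mathbf R\cdot\mathbf V=p_b=0$.

\emph{$\mathbf P$ and $\mathbf R$ are linearly independent.} Otherwise, as the entries of $\mathbf R$ are nonzero,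
\begin{equation}\label{eq:dep}
\frac{P_N(B,C)}{X^r}=\frac{P_N(C,A)}{Y^r}=\frac{P_N(A,B)}{Z^r}.
\end{equation}
This condition on $(X,Y,Z)$ is preserved by field embeddings; by scaling the triple by $\nu$, which multiplies the three quantities by $\nu^{aN-r}$; by cyclic permutations, which permute them; and by transpositions, which permute them and multiply all three by $(-1)^N$. So \eqref{eq:dep} holds for the standard form $(\zeta,\bar\zeta,-c)$ at the place $v$ of Proposition~\ref{prop:gap}, where $c^a\le\frac15$. Taking absolute values of the outer terms gives $|P_N(A,B)|=c^r|P_N(B,C)|\le|P_N(B,C)|$, contrary to Lemma~\ref{lem:compare}.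

\emph{Heights.} It follows that $\mathbf V$ is a nonzero multiple of $\mathbf P\times\mathbf R$. The first entry of $\mathbf P\times\mathbf R$ is $P_N(C,A)Z^r-P_N(A,B)Y^r$, and the other two arise from it by cyclic permutation. Each is an integral form of degree $aN+r$ in $X,Y,Z$ with coefficient sum at most $2S_N$. Since $h(\mathbf V)=(2N+1)ah$, Lemma~\ref{lem:forms} gives
\[
(2N+1)ah\le(aN+r)h+\log(2S_N).
\]
As $r<2a$ and $h>0$, this yields $(N-1)ah<\log(2S_N)$, and Proposition~\ref{prop:height} gives
\begin{equation}\label{eq:final}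
2.01\,(N-1)<\log(2S_N).
\end{equation}

\emph{Inequality \eqref{eq:final} fails for all $N\ge12$.} For $N=12$ the left side is $22.11$, while
\[
2S_{12}=2\binom{37}{12}=3\,704\,965\,992<3.58\cdot10^9\cdot1.11<e^{22}e^{0.11}.
\]
When $N$ increases by $1$, the left side of \eqref{eq:final} increases by $2.01$, and the right side increases by the logarithm of
\[
\frac{S_{N+1}}{S_N}=\frac{3(3N+4)(3N+2)}{(2N+3)(2N+2)}<\frac{27}4<e^{2.01};
\]
here the first inequality amounts to $36N^2+72N+32<36N^2+90N+54$. So \eqref{eq:final} fails for every $N\ge12$. This contradiction proves Proposition~\ref{prop:core}, and with it Theorem~\ref{thm:main} and Corollaries~\ref{cor:reg} and~\ref{cor:rec}. \qed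

\begin{remark}
The constant $2.01$ has little room, which is why a gap as large as $b\ge25a$ is needed. For a root of $Q_6$, Lemma~\ref{lem:local} with $n=6$ and \eqref{eq:fT} give $2f=\log2$, so $6h=\log(2/s)$ by \eqref{eq:w}. From $0.736^3>0.3986>\frac32\cdot0.264$ we get $s>0.264$, hence $6h<2.03$, only slightly above the threshold $\log\frac{27}4$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{RS}
\emph{Regular Sequences Of Power Sums In The Polynomial Ring In Three Variables},
\texttt{https://kumamoto-nct.ac.jp/file/knct-kiyou-2018/pdf/no08.pdf}.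

\bibitem{Sz}
Szeg\H{o}, \emph{Orthogonal Polynomials}.

\end{thebibliography}
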